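# Orbit polynomials of $k$-subsets have non-negative coefficients

## 1. Pairs of corners of a square and of a hexagon

Number the corners of a square $1,2,3,4$ and let the cyclic group $C_4$ rotate it. The six pairs of corners form two orbits: the four sides $\{12,23,34,41\}$ and the two diagonals $\{13,24\}$. Counting the orbits of size $4$ takes one subtraction and one division. From the $6$ pairs remove the $2$ that are fixed by the half turn, then divide by $4$; the result is $1$.

Now put a variable $q$ into each step. The number $6=\binom42$ becomes the Gaussian coefficient $1+q+2q^2+q^3+q^4$. The number $2=\binom21$ of pairs fixed by the half turn becomes $1+q^2$, the Gaussian version of $\binom 21$ with $q$ replaced by $q^2$. The divisor $4$ becomes $1+q+q^2+q^3$. Then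
$$\frac{(1+q+2q^2+q^3+q^4)-(1+q^2)}{1+q+q^2+q^3}=\frac{q+q^2+q^3+q^4}{1+q+q^2+q^3}=q .$$
The division is exact, and the quotient $q$ is a polynomial with value $1$ at $q=1$, which is the number of orbits of size $4$.

For the hexagon, there are $15$ pairs of corners, $3$ of them fixed by the half turn, and so $(15-3)/6=2$ orbits of size $6$. With $q$, the numerator is
$$(1+q+2q^2+2q^3+3q^4+2q^5+2q^6+q^7+q^8)-(1+q^2+q^4)=q+q^2+2q^3+2q^4+2q^5+2q^6+q^7+q^8,$$
and this equals $(q+q^3)(1+q+q^2+q^3+q^4+q^5)$. The quotient is $q+q^3$.

Two things went well here. The divisions were exact, and no minus sign survived. Neither is automatic. A division such as $(1+q^3)/(1+q)=1-q+q^2$ is exact and has a non-negative numerator, and yet a negative coefficient appears. Do negative coefficients ever appear when we count orbits of $k$-subsets in this way? That is the subject of this lecture.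

## 2. Gaussian coefficients and the orbit polynomials

For a positive integer $m$ write $[m]_q=1+q+\dots+q^{m-1}$ and $[m]!_q=[1]_q[2]_q\cdots[m]_q$, with $[0]!_q=1$. For integers $0\le j\le m$ put
$$\left[\begin{matrix} m\\ j\end{matrix}\right]_q=\frac{[m]!_q}{[j]!_q\,[m-j]!_q}.$$

Recall the textbook fact that the coefficient of $q^i$ in $\left[\begin{smallmatrix} a+b\\ a\end{smallmatrix}\right]_q$ is the number of partitions of $i$ with at most $a$ parts, all parts $\le b$ (partitions that fit in an $a\times b$ box). So this is a polynomial of degree $ab$ with non-negative coefficients; it is symmetric in $a$ and $b$, its first and last coefficients are $1$, and complementing a partition in the box shows that its coefficient sequence is a palindrome. For $a=b=2$ the partitions $\emptyset,1,2,11,21,22$ give $1+q+2q^2+q^3+q^4$.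

We set $\left[\begin{smallmatrix} n/s\\ k/s\end{smallmatrix}\right]_{q^s}=0$ when $s\nmid k$ or $k>n$. The Möbius function is $\mu$; we use $\sum_{s\mid a}\mu(s)=1$ if $a=1$ and $0$ if $a>1$.

**Definition (orbit polynomial).** For $d\mid n$ and an integer $k\ge0$,
$$O_d^{n,k}(q)=\frac1{[d]_{q^{n/d}}}\sum_{\frac nd\mid s\mid n}\mu\!\left(\frac{ds}{n}\right)\left[\begin{matrix} n/s\\ k/s\end{matrix}\right]_{q^s},$$
the sum running over the divisors $s$ of $n$ that are multiples of $n/d$.

At $q=1$ this is the number of orbits of size $d$ of $C_n=\langle(1\,2\cdots n)\rangle$ on the $k$-subsets of $\{1,\dots,n\}$. Indeed, the subgroup of order $s$ fixes $\binom{n/s}{k/s}$ of the $k$-subsets, so by Möbius inversion the sum at $q=1$ counts the subsets whose stabilizer has order exactly $n/d$, and each orbit of size $d$ contains $d$ of these. Möbius inversion also gives $\left[\begin{smallmatrix} n\\ k\end{smallmatrix}\right]_q=\sum_{d\mid n}[d]_{q^{n/d}}\,O_d^{n,k}(q)$. For the square, $O_4^{4,2}=q$, $O_2^{4,2}=(1+q^2)/[2]_{q^2}=1$ and $O_1^{4,2}=0$, and indeed $1+q+2q^2+q^3+q^4=[4]_q\cdot q+[2]_{q^2}\cdot1$.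

Stanton and White conjectured that the $O_d^{n,k}(q)$ always have non-negative coefficients; our source for the problem is "Constructive proof for the positivity of the orbit polynomial $Od^{n,2}(q)$" (http://kkms.org/index.php/kjm/article/download/544/373). We shall prove the conjecture.

**Theorem 1.** For all $d\mid n$ and $k\ge 0$, $O^{n,k}_d(q)$ is a polynomial with non-negative coefficients.

## 3. Reduction to $d=n$, and the numerators $F_T$

**Step 1: replace $n$ by $d$.** The purpose is to get rid of the parameter $d$. Let $e=n/d$ and write $s=et$ with $t\mid d$, so that $\mu(ds/n)=\mu(t)$ and $n/s=d/t$. If $e\nmid k$ or $k>n$, every term is $0$ and $O_d^{n,k}=0$. If $k=e\kappa\le n$, then $s\mid k\iff t\mid\kappa$, and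
$$O_d^{n,k}(q)=\frac1{[d]_{q^e}}\sum_{t\mid d}\mu(t)\left[\begin{matrix} d/t\\ \kappa/t\end{matrix}\right]_{q^{et}}=O_d^{d,\kappa}(q^e).$$
Substituting $q^e$ for $q$ does not affect non-negativity, so we may take $d=n$.

**Step 2: dispose of $k=0$ and $k=n$.** Here every Gaussian coefficient in the sum is $1$, so the numerator is $\sum_{t\mid n}\mu(t)$, and $O_n^{n,k}=1$ for $n=1$ and $0$ for $n>1$.

**Step 3: name the remaining numerators.** Let $1\le k\le n-1$ and put $l=n-k$, $N=kl$. For $s\mid\gcd(k,l)=\gcd(n,k)$ put
$$h_s=h_s(k,l;q)=\left[\begin{matrix} n/s\\ k/s\end{matrix}\right]_{q^s},$$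
a polynomial of degree $s\cdot\frac ks\cdot\frac ls=N/s$. For a set $T$ of primes dividing $\gcd(k,l)$ put $\Pi_T=\prod_{p\in T}p$ and
$$F_T=F_T(k,l;q)=\sum_{s\mid\Pi_T}\mu(s)h_s .$$
Only squarefree $s$ contribute to a sum weighted by $\mu(s)$, so the numerator of $O_n^{n,k}$ is $F_T$ with $T$ the set of all primes dividing $\gcd(n,k)$. Smaller sets $T$ are allowed because we shall induct on $|T|$.

**Theorem 2.** Let $1\le k\le n-1$ and $T$ be as above.

* (a) $F_T=\sum f_mq^m$ satisfies $0\le f_0\le f_1\le\dots\le f_{\lfloor N/2\rfloor}\ge f_{\lfloor N/2\rfloor+1}\ge\dots\ge f_N\ge 0$, with $f_m=0$ for $m>N$.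
* (b) If $r\ge1$ and $[r]_q$ divides $F_T$, then $F_T/[r]_q$ has non-negative coefficients.
* (c) For $r\mid n$: $[r]_q$ divides $F_T$ if and only if every prime dividing $\gcd(r,k)$ lies in $T$.
* (d) $O_n^{n,k}$ is monic of degree $k(n-k)-(n-1)$. Its lowest term is $1$ if $\gcd(n,k)=1$, and $q$ (coefficient $1$) if $\gcd(n,k)>1$.
* (e) If $t\ge2$, $a,b\ge1$, $0\le m\le ab$, then $[q^{tm}]\,(1-q)\left[\begin{smallmatrix} ta+tb\\ ta\end{smallmatrix}\right]_q\ \ge\ [q^m]\left[\begin{smallmatrix} a+b\\ a\end{smallmatrix}\right]_q$.

Here $[q^i]$ means "coefficient of $q^i$ in".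

**Theorem 2 implies Theorem 1.** After Steps 1 and 2 we have $d=n$ and $1\le k\le n-1$. With $T$ the set of all primes dividing $\gcd(n,k)$, part (c) with $r=n$ says that $[n]_q$ divides $F_T$, and part (b) says that the quotient $O_n^{n,k}$ has non-negative coefficients.

It remains to prove Theorem 2. Part (c) is independent of the rest, so we do it first.

## 4. Values at roots of unity and divisibility by $[r]_q$

**Step 1: Gaussian coefficients at a root of unity.** We need the following fact. If $\zeta$ is a primitive $e$-th root of unity and $e\mid A$, then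
$$\left[\begin{matrix} A\\ B\end{matrix}\right]_\zeta=\binom{A/e}{B/e}\ \text{ if } e\mid B,\qquad \left[\begin{matrix} A\\ B\end{matrix}\right]_\zeta=0\ \text{ otherwise.}$$
To see it, put $q=\zeta$ in the $q$-binomial theorem:
$$\sum_B\zeta^{B(B-1)/2}\left[\begin{matrix} A\\ B\end{matrix}\right]_\zeta x^B=\prod_{i<A}(1+\zeta^ix)=\bigl(1-(-x)^e\bigr)^{A/e}.$$
The last equality holds because $\prod_{i<e}(1-\zeta^iy)=1-y^e$ with $y=-x$, and the $A$ factors run $A/e$ times through all $e$-th roots of unity. If $e\nmid B$, the right side has no $x^B$, and the power of $\zeta$ on the left is nonzero, so the Gaussian coefficient vanishes. If $B=ej$, the coefficient on the right is $(-1)^{j}(-1)^{ej}\binom{A/e}{j}=(-1)^{j(e+1)}\binom{A/e}j$. We compare it with $\zeta^{ej(ej-1)/2}$. If $e$ is odd, $j(ej-1)$ is even, so the exponent is a multiple of $e$ and the power is $1=(-1)^{j(e+1)}$. If $e$ is even, $\zeta^{e/2}=-1$, so the power is $(-1)^{j(ej-1)}=(-1)^j=(-1)^{j(e+1)}$. In both cases the signs cancel.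

**Step 2: the value of $F_T$.** Let $r\mid n$, $1<e\mid r$, and let $\zeta$ be a primitive $e$-th root of unity. For $t\mid\Pi_T$, $h_t(\zeta)$ is a Gaussian coefficient evaluated at $\zeta^t$, which is a primitive root of unity of order $e/\gcd(e,t)=\operatorname{lcm}(e,t)/t$. Since $e$ and $t$ both divide $n$, so does $\operatorname{lcm}(e,t)$, so this order divides $n/t$ and Step 1 applies:
$$F_T(\zeta)=\sum_{t\mid\Pi_T}\mu(t)\binom{n/\operatorname{lcm}(e,t)}{k/\operatorname{lcm}(e,t)},\tag{1}$$
where terms with $\operatorname{lcm}(e,t)\nmid k$ are $0$.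

**Step 3: the "if" part of (c).** Suppose every prime dividing $\gcd(r,k)$ lies in $T$. The roots of $[r]_q$ are the $r$-th roots of unity other than $1$, all simple, so it is enough that (1) vanishes for every $e>1$ dividing $r$. If $e\nmid k$, all terms are $0$. If $e\mid k$, pick a prime $p\mid e$. Then $p\mid\gcd(r,k)$, so $p\in T$. Pair each $t\mid\Pi_T$ with $p\nmid t$ with $pt$. Since $p\mid e$, we have $\operatorname{lcm}(e,t)=\operatorname{lcm}(e,pt)$, while $\mu(pt)=-\mu(t)$. The terms cancel in pairs.

**Step 4: the "only if" part of (c).** Let $p\mid\gcd(r,k)$ be a prime with $p\notin T$. Take $e=p$, and put $n'=n/p$, $k'=k/p$. For $t\mid\Pi_T$ we have $\operatorname{lcm}(p,t)=pt$, which divides $k$, so (1) reads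
$$F_T(\zeta)=\sum_{t\mid\Pi_T}\mu(t)\binom{n'/t}{k'/t}.$$
The binomial coefficient counts the $k'$-subsets of $\mathbb Z/n'$ that are stable under the subgroup of order $t$. A subset whose stabilizer has order $w$ is counted for exactly those $t$ that divide $w$, so its total contribution is $\sum_{t\mid\gcd(\Pi_T,w)}\mu(t)$. Hence the sum is the number of $k'$-subsets whose stabilizer has order prime to $\Pi_T$. An interval of length $k'$, with $1\le k'<n'$, has trivial stabilizer, because it contains exactly one element $i$ such that $i-1$ is not in it. So $F_T(\zeta)\ge1$. Since $\zeta$ is a root of $[r]_q$, we get $[r]_q\nmid F_T$. This proves (c).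

## 5. Dividing by $[r]_q$: unimodality is enough

We saw with $1+q^3$ that a non-negative numerator is not enough for a non-negative quotient. A numerator that rises and then falls is enough.

**Lemma 1.** Let $F=\sum f_mq^m$ be a polynomial, put $u_m=f_m-f_{m-1}$, and suppose that for some real $c$ we have $u_m\ge0$ for $m\le c$ and $u_m\le0$ for $m>c$. If $[r]_q$ divides $F$, then $F/[r]_q$ has non-negative coefficients.

**Proof.** Let $F/[r]_q=\sum o_mq^m$. This equals $(1-q)F/(1-q^r)$, and $(1-q)F=\sum u_mq^m$. Expanding $1/(1-q^r)$ gives $o_m=\sum_{j\ge0}u_{m-jr}$. Because $(1-q)F$ is divisible by $1-q^r$, the sum of the $u_i$ over each residue class modulo $r$ is $0$, so also $o_m=-\sum_{j\ge1}u_{m+jr}$. If $m\le c$, the first formula is a sum of terms $\ge0$. If $m>c$, the second formula is minus a sum of terms $\le0$. $\square$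

So (b) follows from (a), with $c=N/2$, and everything now rests on the unimodality of $F_T$. We fix notation for this. Put
$$b_m=[q^m]h_1,\qquad \delta_m=b_m-b_{m-1},\qquad c_s(m)=[q^m]h_s,\qquad G_T=h_1-F_T=\sum_m g^T_mq^m,$$
so that
$$g_m^T=-\sum_{1<s\mid\Pi_T}\mu(s)\,c_s(m),\qquad u_m=f_m-f_{m-1}=\delta_m-g^T_m+g^T_{m-1}.\tag{2}$$
Since $\deg h_s=N/s$, we have $g_m^T=0$ for $m>N/2$.

A sensible first attempt is to use the classical unimodality of Gaussian coefficients, that is, $\delta_m\ge0$ for $m\le N/2$. The formula for $u_m$ shows where this stops. The polynomial $h_p$ has nonzero coefficients only at multiples of $p$. For $T=\{p\}$ and $m\ge1$ a multiple of $p$ we have $g_{m-1}^T=0$, so $u_m=\delta_m-c_p(m)$, and we need the differences of the big Gaussian coefficient to be not just non-negative but at least as large as a whole coefficient of a smaller one.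

There can be no slack at all. Take $k=l=6$, $T=\{2,3\}$, $m=6$. Then $c_2(6)=3$ (partitions of $3$ in a $3\times3$ box), $c_3(6)=2$ (partitions of $2$ in a $2\times2$ box), $c_6(6)=1$, so $g_6=3+2-1=4$, and $g_5=0$. On the other side $b_6=11$ and $b_5=7$ (all partitions of $6$ and of $5$ fit in the box), so $\delta_6=4$ and $u_6=0$. In the proof of Lemma 1 with $r=n=12$ we have $o_6=u_6$, so if $\delta_6$ were smaller by one, the coefficient of $q^6$ in $O_{12}^{12,6}$ would be negative.

The target is therefore the inequality $\delta_m\ge g_m^T$ for $1\le m\le N/2$. To get it, we interpret $\delta_m$ as the dimension of a space and exhibit many independent elements of that space.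

## 6. The differences $\delta_m$ as dimensions of kernels

**Lemma 2.** Let $A_m$ be the space of symmetric polynomials over $\mathbb C$ in $x_1,\dots,x_k$, homogeneous of degree $m$ and of degree $\le l$ in each variable, and let $\mathsf e=\sum_i\partial_i$. For $m\le(N+1)/2$ the map $\mathsf e:A_m\to A_{m-1}$ is onto, and
$$\delta_m=\dim\ker(\mathsf e|_{A_m})\ge0\qquad(m\le(N+1)/2).\tag{3}$$
Moreover $\delta_m\le0$ for $m>N/2$.

**Proof.** The monomial symmetric functions $m_\lambda$, with $\lambda$ a partition of $m$ with at most $k$ parts, all $\le l$, form a basis of $A_m$, so $\dim A_m=b_m$. On $A=\bigoplus_mA_m$ consider, besides $\mathsf e$,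
$$\mathsf f=\sum_i(l x_i-x_i^2\partial_i),\qquad \mathsf h=\sum_i(l-2x_i\partial_i).$$
All three commute with permutations of the variables. In one variable, $lx-x^2\partial$ sends $x^j$ to $(l-j)x^{j+1}$, which is $0$ for $j=l$, so the degree bound $\le l$ is preserved. The relations can be checked in one variable, because operators in different variables commute:
$$[\partial,\,lx-x^2\partial]=l-2x\partial,\qquad [l-2x\partial,\,\partial]=2\partial,\qquad [l-2x\partial,\,lx-x^2\partial]=-2lx+2x^2\partial=-2(lx-x^2\partial).$$
So $[\mathsf e,\mathsf f]=\mathsf h$, $[\mathsf h,\mathsf e]=2\mathsf e$, $[\mathsf h,\mathsf f]=-2\mathsf f$, and $A$ is a finite-dimensional $\mathfrak{sl}_2$-module. On $A_m$ the operator $\mathsf h$ is multiplication by $kl-2m=N-2m$, so $A_m$ is the weight space of weight $N-2m$.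

Recall that a finite-dimensional $\mathfrak{sl}_2$-module is a direct sum of irreducible ones, that an irreducible one has one-dimensional weight spaces of weights $-D,-D+2,\dots,D$ for some $D\ge0$, and that $\mathsf e$ maps the space of weight $w$ isomorphically to that of weight $w+2$ whenever both occur. So $\mathsf e:V_w\to V_{w+2}$ can fail to be onto in such a summand only if $w+2=-D$, and then $w\le-2$. Hence it is onto for $w\ge-1$. With $w=N-2m$ this is the condition $m\le(N+1)/2$, and (3) follows by counting dimensions.

Finally $b_m=b_{N-m}$ gives $\delta_m=-\delta_{N+1-m}$. If $m>N/2$, then $m\ge(N+1)/2$, so $N+1-m\le(N+1)/2$ and $\delta_{N+1-m}\ge0$. $\square$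

The kernel of $\mathsf e=\sum\partial_i$ consists of the polynomials that are invariant under translation $x_i\mapsto x_i+c$. For a polynomial $P$ we have $\frac{d}{dc}P(x_1+c,\dots,x_k+c)=(\mathsf eP)(x_1+c,\dots,x_k+c)$, so an invariant $P$ has $\mathsf eP=0$, and conversely. So to bound $\delta_m$ from below we construct translation-invariant symmetric polynomials, and we prove their independence by looking at leading monomials.

## 7. Translation-invariant polynomials with prescribed leading monomials

The simplest translation-invariant polynomials of degree $\nu$ are power sums of centered variables, $\sum_{j\in B}(x_j-\bar x_B)^\nu$, where $B$ is a block of variables and $\bar x_B$ is their mean. We want the pure power $x_j^\nu$ to survive. A block of two variables $x,y$ gives $\left(\frac{x-y}2\right)^\nu+\left(\frac{y-x}2\right)^\nu$; this works for even $\nu$ and is zero for odd $\nu$. For odd $\nu\ge3$ a block of three works. A part equal to $1$ gives $0$ always, since $\sum_{j\in B}(x_j-\bar x_B)=0$. This suggests the following definition.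

**Definition (weight and the set $E(m)$).** An even integer has weight $2$ and an odd integer has weight $3$. $E(m)$ is the set of partitions $\nu$ of $m$ with all parts in $[2,l]$ and total weight of the parts $\le k$.

For example, for $k=l=6$ we have $E(6)=\{(6),(4,2),(3,3),(2,2,2)\}$, with total weights $2,4,6,6$. For $k=l=3$ we have $E(2)=\{(2)\}$, $E(3)=\{(3)\}$, and $E(4)=\emptyset$, because $(2,2)$ has weight $4>3$ and the part $4$ exceeds $l$.

Partitions of $m$ are compared lexicographically: $\lambda<_{\rm lex}\nu$ if at the first index where they differ, $\lambda$ has the smaller part.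

**Lemma 3.** For $1\le m\le N/2$ we have $\delta_m\ge|E(m)|$. More precisely, $\ker(\mathsf e|_{A_m})$ contains elements $P_\nu$ ($\nu\in E(m)$) such that $P_\nu$ is a positive multiple of $m_\nu$ plus a combination of $m_\lambda$ with $\lambda<_{\rm lex}\nu$.

**Proof.** **Step 1: construction.** Let $\nu=(\nu_1\ge\dots\ge\nu_r)\in E(m)$. Since the total weight is at most $k$, we can choose disjoint blocks $B_1,\dots,B_r\subset\{1,\dots,k\}$ with $|B_i|$ equal to the weight of $\nu_i$. Put
$$Y_i=\sum_{j\in B_i}(x_j-\bar x_{B_i})^{\nu_i},\qquad P_\nu=\sum_{\sigma\in S_k}\sigma(Y_1\cdots Y_r).$$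
Then $P_\nu$ is symmetric, homogeneous of degree $m$, and translation-invariant, so $\mathsf eP_\nu=0$. As the blocks are disjoint, its degree in each variable is at most $\max\nu_i\le l$. So $P_\nu\in\ker(\mathsf e|_{A_m})$.

**Step 2: pure powers have positive coefficients.** Let $j\in B_i$. If $\nu_i$ is even, $Y_i=2\left(\frac{x-y}2\right)^{\nu_i}$ with $x,y$ the two variables of the block, and $x_j^{\nu_i}$ has coefficient $2/2^{\nu_i}>0$. If $\nu_i\ge3$ is odd, the variable $x_j$ occurs in $x_j-\bar x_{B_i}$ with coefficient $\frac23$ and in the two other centered variables with coefficient $-\frac13$, so $x_j^{\nu_i}$ has coefficient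
$$\left(\tfrac23\right)^{\nu_i}+2\left(-\tfrac13\right)^{\nu_i}=\frac{2^{\nu_i}-2}{3^{\nu_i}}>0 .$$

**Step 3: no monomial exceeds $\nu$.** Every monomial in $\sigma(Y_1\cdots Y_r)$ is a product of monomials of degrees $\nu_1,\dots,\nu_r$ in disjoint sets of variables. Let $\lambda$ be its sorted exponent sequence. The $j$ largest parts of $\lambda$ come from at most $j$ of these factors, so their sum is at most $\nu_1+\dots+\nu_j$, for every $j$. At the first index $j$ where $\lambda$ and $\nu$ differ, the earlier partial sums agree, so $\lambda_j<\nu_j$. Hence $\lambda\le_{\rm lex}\nu$.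

**Step 4: the coefficient of $m_\nu$.** If $\lambda=\nu$, the monomial has exactly $r$ nonzero exponents. Each of the $r$ factors has positive degree, so each contributes exactly one variable, that is, a pure power, with positive coefficient by Step 2. So the coefficient of $x_1^{\nu_1}\cdots x_r^{\nu_r}$ in $P_\nu$ is a sum of positive numbers. The sum is not empty: some $\sigma$ carries a chosen element of $B_i$ to $i$ for every $i$.

**Step 5: independence.** In a nontrivial linear relation among the $P_\nu$, take the lex-largest $\nu$ that occurs; then $m_\nu$ has nonzero coefficient in the relation, a contradiction. So $\dim\ker(\mathsf e|_{A_m})\ge|E(m)|$, and (3) finishes the proof. $\square$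

For $k=3$, $\nu=(2)$ and $B_1=\{1,2\}$ we get $Y_1=(x_1-x_2)^2/2$, and $P_{(2)}=\sum_{i<j}(x_i-x_j)^2=2m_{(2)}-2m_{(1,1)}$, with leading partition $(2)$ as promised.

## 8. One prime at a time

Next we find the coefficients of $h_t$ inside $E(m)$.

**Definition (the set $L_t(m)$).** For $t\ge2$ dividing $\gcd(k,l)$, $L_t(m)$ is the set of partitions of $m$ with all parts divisible by $t$ and $\le l$, and with at most $k/t$ parts.

Dividing all parts by $t$ turns $L_t(m)$ into the set of partitions of $m/t$ in a $\frac kt\times\frac lt$ box, so $|L_t(m)|=c_t(m)$. (If $t\nmid m$, both are $0$.) For $k=l=6$ the set $L_3(6)$ is $\{(6),(3,3)\}$.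

For a prime $p$ we have $L_p(m)\subset E(m)$. All parts are $\ge p\ge2$ and $\le l$. For $p=2$ all parts are even and the total weight is at most $2\cdot\frac k2=k$. For $p\ge3$ the total weight is at most $3\cdot\frac kp\le k$.

**Proof of Theorem 2(e).** Take $k=ta$, $l=tb$, so that the left side is $\delta_{tm}$ for this pair $(k,l)$ and the right side is $c_t(tm)$. For $m=0$ both sides are $1$. Let $m\ge1$ and let $p$ be a prime dividing $t$. Then $L_t(tm)\subset L_p(tm)\subset E(tm)$, where the first inclusion uses $k/t\le k/p$. Also $tm\le tab\le t^2ab/2=N/2$, since $t\ge2$. So Lemma 3 gives $\delta_{tm}\ge|E(tm)|\ge|L_t(tm)|=c_t(tm)$. $\square$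

With a single prime, $T=\{p\}$, this already gives $\delta_m\ge|E(m)|\ge c_p(m)=g^T_m$. With several primes, $g_m^T$ is roughly $\sum_{p\in T}c_p(m)=\sum_{p\in T}|L_p(m)|$, and the sets $L_p(m)$ overlap. A partition lying in $M$ of them is one element of $E(m)$ but is counted $M$ times, so the containment $\bigcup_pL_p(m)\subset E(m)$ is not enough. The remedy is to produce $M-1$ further elements of $E(m)$ from each such partition, lying in none of the $L_p(m)$.

## 9. Several primes: the inequality $\delta_m\ge g_m^T$ and its reduction to counting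

**Proposition 4.** For all $k,l\ge1$ and all sets $T$ of primes dividing $\gcd(k,l)$:

* (i) $\delta_m\ge g_m^T$ for $1\le m\le N/2$;
* (ii) $G_T$ and $F_T$ have non-negative coefficients.

The proof is by induction on $|T|$, for all $k,l$ simultaneously, and fills this section and the next two. If $T=\emptyset$, then $G_T=0$ and $F_T=h_1$; (i) is (3) and (ii) is clear. Let $T=\{p_1<p_2<\cdots\}\ne\emptyset$ and $T_i=\{p_1,\dots,p_{i-1}\}$.

**Step 1: bound $G_T$ above and below.** We want to replace the alternating sum for $g_m^T$ by something without signs. Sort the $s>1$ dividing $\Pi_T$ by their largest prime factor: $s=p_is'$ with $s'\mid\Pi_{T_i}$. Then $-\mu(s)=\mu(s')$ and $h_s(k,l;q)=h_{s'}(k/p_i,l/p_i;q^{p_i})$. The primes in $T_i$ differ from $p_i$, so they divide $\gcd(k/p_i,l/p_i)$, and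
$$G_T=\sum_iF_{T_i}\!\left(\tfrac k{p_i},\tfrac l{p_i};q^{p_i}\right).\tag{4}$$
By induction each summand has non-negative coefficients, so $G_T$ does. Also by induction $G_{T_i}(k/p_i,l/p_i;\cdot)$ has non-negative coefficients, so the $i$-th summand is coefficientwise at most $h_1(k/p_i,l/p_i;q^{p_i})=h_{p_i}$. If $p_1=2$ and $p_2=3$, the second summand is exactly $h_3-h_6$. Hence
$$g_m^T\le\sum_{p\in T}c_p(m)-\varepsilon\,c_6(m),\qquad\varepsilon=1\text{ if }2,3\in T,\quad\varepsilon=0\text{ otherwise.}\tag{5}$$

**Step 2: (i) implies that $F_T$ has non-negative coefficients.** First, $f_0=\sum_{s\mid\Pi_T}\mu(s)=0$. For $1\le m\le N/2$, $f_m=b_m-g_m^T\ge\delta_m-g_m^T\ge0$. For $m>N/2$, $g_m^T=0$ and $f_m=b_m\ge0$. So only (i) remains.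

**Step 3: turn (i) into a counting statement.** All quantities in (i) are symmetric in $k$ and $l$, so assume $k\ge l$. Fix $1\le m\le N/2$ and write $E,L_p$ for $E(m),L_p(m)$. Let
$$U=\bigcup_{p\in T}L_p\subset E,\qquad M(\nu)=\#\{p\in T:\nu\in L_p\},\qquad D=\{\nu\in U:M(\nu)\ge2\}.$$
Then
$$\sum_{p\in T}c_p(m)=\sum_{\nu\in U}M(\nu)=|U|+\sum_{\nu\in D}(M(\nu)-1).$$
Partitions with smallest part $6$ will need separate care, so let $D_0$ be the set of $\nu\in D$ with smallest part $6$. If $\nu\in D_0$, the primes counted by $M(\nu)$ divide $6$, so $M(\nu)=2$, $2,3\in T$ and $\varepsilon=1$. So if $\varepsilon=0$, then $D_0=\emptyset$; and if $\varepsilon=1$, then $|D_0\cap L_6|\le c_6(m)$. In both cases $|D_0|-\varepsilon c_6(m)\le|D_0\setminus L_6|$ (the right side is read as $0$ when $D_0=\emptyset$), and (5) gives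
$$g_m^T\le|U|+\sum_{\nu\in D\setminus D_0}(M(\nu)-1)+|D_0\setminus L_6| .$$
Since $\delta_m\ge|E|=|U|+|E\setminus U|$ by Lemma 3, for (i) it suffices to prove
$$|E\setminus U|\ \ge\sum_{\nu\in D\setminus D_0}(M(\nu)-1)+|D_0\setminus L_6|.\tag{6}$$

We construct that many distinct elements of $E\setminus U$, except when $(k,l)=(6,6)$, a case treated separately in Section 11.

## 10. Splitting the smallest part into coprime pieces

Take $k=l=12$, $T=\{2,3\}$ and $\nu=(12)$, a partition lying in both $L_2(12)$ and $L_3(12)$. Split $12=7+5$. The partition $(7,5)$ has weight $6\le12$, so it is in $E(12)$, and since $7$ and $5$ are coprime, it lies in no $L_p$. Moreover $(12)$ can be read off from it. In general we split the smallest part $z$ as $(z-a)+a$ with $a$ prime to $z$. The value $a=1$ is forbidden since parts must be $\ge2$. This is why $z=6$ is special: the only number below $3$ and prime to $6$ is $1$.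

**Type I: elements for $\nu\in D\setminus D_0$.** We have to build $M(\nu)-1$ elements from $\nu$. Let $M=M(\nu)\ge2$, let $Q$ be the product of the $M$ primes $p\in T$ with $\nu\in L_p$, and let $q_0$ be the largest of them, so $q_0\ge3$. All parts of $\nu$ are multiples of $Q$, and the number $r$ of parts satisfies $r\le k/q_0$ because $\nu\in L_{q_0}$. Let $z$ be the smallest part, so $Q\mid z$ and $z\ne6$.

**Step 1: there are enough values $a$.** Half of the $\varphi(z)$ residues prime to $z$ lie below $z/2$, and $1$ is one of them. So the number of $a$ with $2\le a<z/2$ and $\gcd(a,z)=1$ is $\varphi(z)/2-1$. This is at least $M-1$ because $\varphi(z)\ge2M$: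

* If $M=2$ and $Q\ne6$, then one of the two primes is $\ge5$, and $\varphi(z)\ge\varphi(Q)\ge4$.
* If $Q=6$, then $M=2$, $z$ is a multiple of $6$ other than $6$, so $z\ge12$. Since $\varphi(z)\le2$ only for $z\in\{1,2,3,4,6\}$, and $\varphi(z)$ is even for $z\ge3$, we get $\varphi(z)\ge4$.
* If $M\ge3$, the primes in increasing order are at least $2,3,5,5,\dots$, so $\varphi(z)\ge\varphi(Q)\ge1\cdot2\cdot4^{M-2}\ge2M$.

Choose $M-1$ such values $a$. For each, replace one copy of the part $z$ of $\nu$ by the two parts $z-a$ and $a$, and call the result $\nu^{(a)}$.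

**Step 2: $\nu^{(a)}\in E$.** All parts lie in $[2,l]$, since $2\le a<z-a<z\le l$. It remains to bound the total weight by $k$.

Suppose $Q$ is even. Then all parts of $\nu$ are even, and $a$, being prime to the even number $z$, is odd, as is $z-a$. The total weight is $2(r-1)+6=2r+4\le 2k/q_0+4$. If $q_0\ge5$, then $2q_0\mid k$, and
$$k-\frac{2k}{q_0}=\frac{k}{q_0}(q_0-2)\ge2(q_0-2)\ge6,$$
so the weight is at most $k$. If $q_0=3$, then $Q=6$ and $6$ divides $k$ and $l$. Here $k=6$ would force $l=6$ (recall $l\le k$), hence $z\le6$ and $z=6$, which is excluded. So $k\ge12$, and then $2k/3+4\le k$.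

Suppose $Q$ is odd. Then $Q$ is a product of at least two odd primes, so $q_0\ge5$ and $k\ge Q\ge15$. The weight is at most $3(r+1)\le\frac{3k}5+3\le k$.

**Step 3: $\nu^{(a)}\notin U$.** Every element of $U$ has all parts divisible by some $p\in T$. But $a$ and $z-a$ are coprime, as $\gcd(a,z)=1$.

**Step 4: injectivity.** We have $a<z-a<z$, and all other parts are $\ge z$. So $a$ and $z-a$ are the two smallest parts of $\nu^{(a)}$; their sum is $z$, and $(\nu,a)$ is recovered.

**Type II: elements for $\nu\in D_0\setminus L_6$, when $(k,l)\ne(6,6)$.** Now we need one element from each $\nu$, and the smallest part is $6$. Here $2,3\in T$, so $6\mid k$ and $6\mid l$; as $k\ge l$ and $(k,l)\ne(6,6)$, we have $k\ge12$. All parts of $\nu$ are multiples of $6$. Since $\nu\in L_3$, the number $r$ of parts is at most $k/3$. Since $\nu\notin L_6$, although its parts are multiples of $6$ and $\le l$, we have $r>k/6$. In particular $r\ge2$. Let $x\ge6$ be the second smallest part, counted with multiplicity. Replace the two smallest parts $x,6$ by the three parts $x-1,5,2$; the sum is unchanged.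 For $k=l=12$, the partition $(6,6,6)$ goes to $(6,5,5,2)$, of weight $10$.

**Step 5: the result is in $E\setminus U$.** All parts lie in $[2,l]$, as $5\le x-1<l$ and $l\ge6$. The parts $x-1$ and $5$ are odd and all others are even, so the total weight is $2(r-2)+3+3+2=2r+4\le\frac{2k}3+4\le k$. The result is not in $U$, because it contains the coprime parts $2$ and $5$.

**Step 6: all the elements are distinct.** The parts of $\nu$ that were not replaced are $\ge x>x-1\ge5>2$, so the three smallest parts of the result are $2,5,x-1$, and $\nu$ is recovered. This settles Type II among themselves. The two smallest parts of a Type II result have sum $7$. For a Type I result that sum is $z$, a multiple of $Q$, which has at least two distinct prime factors, so $z\ne7$. Hence no Type I result equals a Type II result.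

This proves (6), and hence (i), when $(k,l)\ne(6,6)$.

## 11. The $6\times6$ box

Let $k=l=6$; then $T\subset\{2,3\}$. If $|T|=1$, then $D=\emptyset$ and (6) is trivial. Let $T=\{2,3\}$. An element of $D$ has all parts divisible by $6$ and $\le6$, and at most $k/3=2$ parts, so $D\subset\{(6),(6,6)\}$ and $D=D_0$. Moreover $(6)\in L_6$. So the right side of (6) is $0$ unless $m=12$, and (i) holds for all $m\ne12$.

For $m=12$ the counting bound breaks down. We have $c_2(12)=3$ (the partitions $33$, $321$, $222$ of $6$ in a $3\times3$ box), $c_3(12)=1$ (the partition $22$ of $4$ in a $2\times2$ box), and $c_6(12)=0$, so $g_{12}^T=3+1-0=4$. But $E(12)$ has only three elements. Its members have weight $\le6$, hence at most three parts, all $\le6$. Two parts give $(6,6)$. Three even parts give $(6,4,2)$ and $(4,4,4)$. Three parts that are not all even include at least two odd ones, because the sum is even, and then the weight is at least $2+3+3=8$. So Lemma 3 gives $\delta_{12}\ge3$, and we need $4$.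

We therefore exhibit a fourth element of $\ker(\mathsf e|_{A_{12}})$ that is not of the form $P_\nu$. Put
$$\Delta(x,y,w)=(x-y)^2(y-w)^2(x-w)^2,\qquad P=\sum_{\sigma\in S_6}\sigma\bigl(\Delta(x_1,x_2,x_3)\,\Delta(x_4,x_5,x_6)\bigr).$$
It is symmetric, translation-invariant, homogeneous of degree $12$, and of degree $4\le6$ in each variable, so $P\in\ker(\mathsf e|_{A_{12}})$.

Now find its leading partition. In $\Delta$ every exponent is at most $4$, and the coefficient of $x^4$ is $(y-w)^2=y^2-2yw+w^2$. So a monomial of $\Delta$ with an exponent $4$ has exactly one such exponent, and its sorted exponents are $(4,2,0)$, with coefficient $1$, or $(4,1,1)$, with coefficient $-2$. In a product of two such $\Delta$'s in disjoint variables, a monomial has at most two exponents $4$; if it has two, its sorted exponents are $(4,4,2,2)$, $(4,4,2,1,1)$ or $(4,4,1,1,1,1)$. The lex-largest possibility is $(4,4,2,2)$. It arises only as a product of two monomials of type $x^4y^2$, each with coefficient $1$, and for suitable $\sigma$ it does arise as $x_1^4x_2^4x_3^2x_4^2$. So $m_{(4,4,2,2)}$ has positive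 coefficient in $P$ and is its leading term.

The leading partitions $(6,6),(6,4,2),(4,4,4),(4,4,2,2)$ of the four elements are distinct, so the elements are linearly independent as in Step 5 of Lemma 3. As $12\le N/2=18$, (3) gives $\delta_{12}\ge4=g^T_{12}$. This completes the proof of Proposition 4. $\square$

## 12. Unimodality of $F_T$ and the end terms of $O_n^{n,k}$

**Proof of Theorem 2(a).** We determine the sign of $u_m=\delta_m-g_m+g_{m-1}$ from (2), writing $g$ for $g^T$.

**Step 1: $u_m\ge0$ for $0\le m\le N/2$.** For $m=0$, $u_0=f_0=\sum_{s\mid\Pi_T}\mu(s)\in\{0,1\}$. For $1\le m\le N/2$, Proposition 4 gives $\delta_m\ge g_m$ and $g_{m-1}\ge0$.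

**Step 2: $u_m\le0$ for $m>N/2$.** Here $g_m=0$, and $\delta_m\le0$ by Lemma 2, so only the term $g_{m-1}$ can cause trouble.

If $m>N/2+1$, then $g_{m-1}=0$ as well, so $u_m=\delta_m\le0$. Two cases are left.

If $N$ is even and $m=N/2+1$, the symmetry $\delta_{N/2+1}=-\delta_{N/2}$ gives $u_m=-\delta_{N/2}+g_{N/2}\le0$ by Proposition 4(i), which applies because $N/2\ge1$.

If $N$ is odd and $m=(N+1)/2$, then $\delta_m=-\delta_{N+1-m}=-\delta_m$, so $\delta_m=0$. Also $g_{m-1}=0$. This is clear if $T=\emptyset$. Otherwise $k$ and $l$ are odd, so every prime in $T$ is $\ge3$, hence $k,l\ge3$ and $N\ge9$; then $\deg G_T\le N/3<(N-1)/2=m-1$, where the strict inequality amounts to $N>3$. So $u_m=0$.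

Hence the sequence $f_m$ starts at $f_0\ge0$, increases weakly up to index $\lfloor N/2\rfloor$ and then decreases weakly; and $f_m=0$ for $m>N$ because all $h_s$ have degree at most $N$. So all $f_m\ge0$, and (a) holds. $\square$

**Proof of Theorem 2(b).** The signs of the $u_m$ are those required in Lemma 1 with $c=N/2$. $\square$

**Proof of Theorem 2(d).** Let $T$ be the set of all primes dividing $\gcd(n,k)$, so that $O_n^{n,k}=F_T/[n]_q$, a polynomial by (c). Since $\deg h_s\le N/2<N$ for $s\ge2$ and $h_1$ is monic of degree $N$, $F_T$ is monic of degree $N$. As $[n]_q$ is monic of degree $n-1$, the quotient is monic of degree $N-(n-1)=k(n-k)-(n-1)$.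

The constant term of the quotient is $f_0=\sum_{s\mid\Pi_T}\mu(s)$, which is $1$ if $\gcd(n,k)=1$ and $0$ otherwise. Suppose $\gcd(n,k)>1$. Then $k,l\ge2$, so $n\ge4$. In the formula $o_1=\sum_{j\ge0}u_{1-jn}$ from the proof of Lemma 1 only $j=0$ contributes, so the coefficient of $q$ is $u_1=f_1-f_0=f_1$. Since $c_s(1)=0$ for $s\ge2$, this equals $b_1=1$. So the lowest term is $q$. $\square$

For the square, (d) predicts a monic polynomial of degree $4-3=1$ with lowest term $q$, hence $q$. For pairs of corners of a hexagon it predicts degree $8-5=3$ and lowest term $q$, in agreement with $q+q^3$.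

Parts (a), (b), (d) have now been proved here, (c) in Section 4 and (e) in Section 8. So Theorem 2 holds, and by Section 3 so does Theorem 1: for every $d\mid n$ and every $k\ge0$, the polynomial $O_d^{n,k}(q)$ has non-negative coefficients. $\blacksquare$
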